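# Almost everywhere convergence of Vilenkin–Fourier series

## 1. The maximal theorem and its vocabulary

**Theorem A.** There is an absolute constant $C$ with the following property. Let $P=(p_1,p_2,\dots)$ be any sequence of natural numbers $p_j\ge2$, bounded or unbounded, let $S_n(x,f)$ be the partial sums of the Fourier series of $f$ with respect to the Vilenkin system of $P$, and let $S^*f=\sup_{n\ge1}|S_n(\cdot,f)|$. Then for every $f\in L^2[0,1)$ and every $y>0$
$$|\{S^*f>y\}|\le C\,\frac{\|f\|_2^2}{y^2}.$$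
Consequently $S_n(x,f)\to f(x)$ for almost every $x\in[0,1)$, for every $f\in L^2[0,1)$.

**Theorem B.** For every $1<q<\infty$ there is $C_q$, independent of $P$, such that $\|S^*f\|_q\le C_q\|f\|_q$ for all $f\in L^q[0,1)$. Hence $S_n(x,f)\to f(x)$ almost everywhere for every $f\in L^q[0,1)$, $q>1$.

The question behind Theorem A is: does the Fourier series of a square integrable function with respect to an unbounded Vilenkin system converge almost everywhere? It is posed in "On The Fourier-Vilenkin Coefficients" (http://ysu.am/files/ON-THE.pdf). The answer is yes, for every system and every $f\in L^2$. Theorem B is a strengthening which Theorem A does not need.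

**Definition (Vilenkin system).** Put $m_0=1$ and $m_k=p_1\cdots p_k$. Every $x\in[0,1)$ has an expansion $x=\sum_{j\ge1}x_j/m_j$ with $x_j\in\{0,\dots,p_j-1\}$; for the points $l/m_k$, which have two expansions, we take the finite one. Every $n\in[m_{k-1},m_k)$ is uniquely $n=\sum_{j=1}^k\alpha_jm_{j-1}$ with $\alpha_j\in\{0,\dots,p_j-1\}$. Write $e(t)=e^{2\pi it}$. Then
$$W_0\equiv1,\qquad W_n(x)=e\Big(\sum_{j=1}^k\frac{\alpha_jx_j}{p_j}\Big),\qquad c_n(f)=\int_0^1f\,\overline{W_n},\qquad S_n(x,f)=\sum_{k=0}^{n-1}c_k(f)W_k(x).$$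
The system is unbounded if $\sup_kp_k=\infty$, bounded otherwise. For $p_j\equiv2$ it is the Walsh system.

For example, let $p_1=2$, $p_2=3$. Then $x=\frac{x_1}2+\frac{x_2}6+\cdots$, and for $n<6$ we have $n=\alpha_1+2\alpha_2$. Since $5=1+2\cdot2$, $W_5(x)=e(\frac{x_1}2+\frac{2x_2}3)$. It is constant on each interval $[l/6,(l+1)/6)$.

The source records three known facts. W. S. Young: for arbitrary $P$ the system is a basis in $L^r$, $1<r<\infty$; and for arbitrary $P$, $|\{|S_n(\cdot,f)|>y\}|\le C\|f\|_1/y$ with $C$ independent of $f,n,y$. P. Billard: for the Walsh system the Fourier series of every $f\in L^2$ converges a.e. Young's weak type bound concerns one $n$ at a time; Theorem A puts the supremum over $n$ inside. The proof below uses none of the three.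

What it does use, as black boxes:

1. Hunt's theorem: $\|\sup_n|s_n(\varphi)|\|_{L^r(\mathbb T)}\le H_r\|\varphi\|_{L^r(\mathbb T)}$, $1<r<\infty$, where $s_n$ is the symmetric trigonometric partial sum.
2. M. Riesz' theorem: projections onto intervals of frequencies are bounded on $L^r(\mathbb T)$, $1<r<\infty$, uniformly in the interval.
3. Doob's maximal inequality: $\|\max_j|Y_j|\|_\rho\le\frac{\rho}{\rho-1}\|Y_N\|_\rho$ for a martingale $Y_0,\dots,Y_N$, $1<\rho<\infty$; and Marcinkiewicz interpolation between weak type $(1,1)$ and $L^\infty$.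
4. For Theorem B only: Burkholder's inequalities, comparing the $L^\rho$ norms of $\sum_jd_j$ and $(\sum_j|d_j|^2)^{1/2}$ for martingale differences $d_j$, $1<\rho<\infty$; and the Riesz–Thorin theorem for the mixed norms $L^a(\ell^b)$ (Benedek–Panzone).

Throughout, $|A|$ is Lebesgue measure, or cardinality for $A\subset\mathbb Z_p$. The letter $C$ denotes constants independent of $P$, $f$ and the truncation parameter $N$ introduced next.

## 2. Cylinders, blocks and a formula for the partial sums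

Fix $N$ and consider only frequencies $n,k\in[0,m_N)$. Their digits are $\alpha_j(n)$ and $k_j$, $1\le j\le N$, leading zeros allowed. The points with given first $j$ digits form an interval of length $1/m_j$, so under Lebesgue measure the digits of $x$ are independent and uniform. Let $\mathcal F_j$ be the $\sigma$-algebra of the first $j$ digits and $E_j$ the conditional expectation.

**Definition (cylinders and blocks).** A rank-$j$ cylinder is an atom of $\mathcal F_j$; $I_j(x)$ is the one containing $x$. A level-$j$ block, $0\le j\le N$, is a set $\omega=\{k<m_N:k_i\text{ prescribed for all }i>j\}=[c_\omega,c_\omega+m_j)$; $\omega_j(n)$ is the one containing $n$. For a level-$J$ block with $J\ge1$, $\omega(l)=\{k\in\omega:k_J=l\}$ is a level-$(J-1)$ block, $0\le l<p_J$.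

Blocks are nested or disjoint. For $p_1=2,p_2=3,N=2$ the level-1 blocks are $\{0,1\},\{2,3\},\{4,5\}$, the level-2 block is $\omega=\{0,\dots,5\}$, and $\omega(1)=\{2,3\}$.

**Projection onto a block.** Let $\Pi_\omega g=\sum_{k\in\omega}c_k(g)W_k$. The functions $W_l$, $l<m_j$, depend only on the first $j$ digits. They are orthonormal, because by independence $\int W_l\overline{W_{l'}}$ is the product over $i\le j$ of the means of $e((l_i-l_i')y/p_i)$ over $y\in\mathbb Z_{p_i}$. There are $m_j$ of them, so they form an orthonormal basis of the $\mathcal F_j$-measurable functions. Since $c_\omega$ has zero digits at places $\le j$, $W_{c_\omega+l}=W_{c_\omega}W_l$ for $l<m_j$. Hence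
$$\Pi_\omega g=W_{c_\omega}E_j(g\,\overline{W_{c_\omega}}).\tag{1}$$

**The case $n=m_j$ by hand.** With $c_\omega=0$, (1) reads $S_{m_j}f=E_jf$. Along this subsequence we see a martingale, and $E_jf\to f$ in $L^q$, $1\le q<\infty$, because step functions on cylinders are dense. This already reduces convergence to a maximal inequality.

**Reduction to the maximal inequality.** Let $1<q<\infty$ and suppose $|\{S^*f>y\}|\le C\|f\|_q^q/y^q$ for all $f\in L^q$, $y>0$. Then $S_nf\to f$ a.e. for every $f\in L^q$. Indeed, let $g=E_Mf$. Then $S_ng=g$ for $n\ge m_M$, so $\limsup_{n,m}|S_nf-S_mf|\le2S^*(f-g)$ and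
$$|\{\limsup_{n,m}|S_nf-S_mf|>2y\}|\le C\|f-E_Mf\|_q^q\,y^{-q}\to0\quad(M\to\infty)$$
for each $y>0$. So $S_nf$ converges a.e., and since $S_{m_k}f=E_kf\to f$ in $L^q$, the limit is $f$ a.e.

**Definition (boxes).** A box is a pair $(A,\omega)$ with $\omega$ a level-$j$ block and $A\in\mathcal F_j$. Two boxes are disjoint if $A\cap A'=\emptyset$ or $\omega\cap\omega'=\emptyset$.

By (1), $1_A\Pi_\omega=\Pi_\omega1_A$ for a box, so this is an orthogonal projection. For disjoint boxes $(1_A\Pi_\omega)(1_{A'}\Pi_{\omega'})=0$: if $\omega\cap\omega'=\emptyset$ the product is $1_A\Pi_\omega\Pi_{\omega'}1_{A'}=0$; otherwise $A\cap A'=\emptyset$ and it is $\Pi_\omega1_A1_{A'}\Pi_{\omega'}=0$. Hence for pairwise disjoint boxes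
$$\sum\|1_A\Pi_\omega f\|_2^2\le\|f\|_2^2.\tag{2}$$

**Definition (multitiles).** For $1\le J\le N$ a multitile of level $J$ is $\mathbf P=(I,\omega)$ with $I$ a rank-$(J-1)$ cylinder and $\omega$ a level-$J$ block. The function $F_{\mathbf P}$ on $\mathbb Z_{p_J}$ is defined by $F_{\mathbf P}(x_J)=E_J(f\,\overline{W_{c_\omega}})(x)$, $x\in I$.

So inside $I$ only the digit $x_J$ is visible. We regard functions on $\mathbb Z_{p_J}$ also as functions on $I$ via $x_J$. For $F:\mathbb Z_p\to\mathbb C$ put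
$$\hat F(l)=\frac1p\sum_yF(y)e(-ly/p),\quad e_l(y)=e(ly/p),\quad \sigma_\alpha F=\sum_{0\le l<\alpha}\hat F(l)e_l .$$
By (1), $\Pi_\omega f=W_{c_\omega}F_{\mathbf P}$ on $I$. Since $c_{\omega(l)}=c_\omega+l\,m_{J-1}$, $W_{c_{\omega(l)}}=W_{c_\omega}e_l(x_J)$, and averaging over $x_J$ gives, on $I$,
$$E_{J-1}(f\,\overline{W_{c_{\omega(l)}}})=\hat F_{\mathbf P}(l),\qquad \Pi_{\omega(l)}f=W_{c_\omega}\hat F_{\mathbf P}(l)e_l(x_J).\tag{3}$$
In particular, for $J\ge2$, $\hat F_{\mathbf P}(l)$ is the value on $I$ of $F_{\mathbf P''}$, where $\mathbf P''$ is the level-$(J-1)$ multitile with block $\omega(l)$ whose cylinder contains $I$.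

**The partial sum formula.** We have $k<n$ exactly when $k_J<\alpha_J(n)$ at the highest place $J$ where the digits differ. So $\{k<n\}$ is the disjoint union of the blocks $\omega_J(n)(l)$, $1\le J\le N$, $l<\alpha_J(n)$, and by (3)
$$S_nf(x)=\sum_{J=1}^NW_{c_{\omega_J(n)}}(x)\,[\sigma_{\alpha_J(n)}F_{\mathbf P_J}](x_J),\qquad\mathbf P_J=(I_{J-1}(x),\omega_J(n)).\tag{4}$$
For $p_1=2,p_2=3,n=5$ the decomposition is $\{0,1\}\cup\{2,3\}$ from level 2 and $\{4\}$ from level 1.

**Two more cases by hand.** If $p_j\equiv2$, then $\alpha\in\{0,1\}$ and $\sigma_\alpha F$ is $0$ or the mean $\hat F(0)$: the modulus of each term of (4) is constant on $I_{J-1}(x)$. At the other extreme, let $f$ depend on $x_1$ only, $f(x)=F(x_1)$. For $n\le p_1$ we get $S_nf(x)=\sum_{l<n}\hat F(l)e(lx_1/p_1)$. So Theorem A contains a weak type $(2,2)$ bound for maximal Fourier partial sums on $\mathbb Z_p$, with a constant independent of $p$.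

## 3. Losses of $\sqrt N$, $\sqrt p$ and $\sqrt\delta$ in direct estimates

**Levels separately: a loss of $\sqrt N$.** Suppose we bound (4) by the sum of the moduli. Take the Walsh system, $n=2^N-1$ (all digits $1$) and $f=N^{-1/2}\sum_{J=1}^NW_{k_J}$ with $k_J=2^N-2^J$. The number $k_J$ has digit $1$ at places $i>J$ and $0$ at places $i\le J$, so $k_J\in\omega_J(n)(0)$, and each of the $N$ terms of (4) has modulus $N^{-1/2}$ everywhere. The sum of moduli is $\sqrt N$, while $\|f\|_2=1$. The cancellation between levels appears after multiplication by $\overline{W_n}$: for any fixed $n$ the terms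
$$\overline{W_n}\,W_{c_{\omega_J(n)}}[\sigma_{\alpha_J(n)}F_{\mathbf P_J}](x_J)=e\Big(-\sum_{j\le J}\frac{\alpha_j(n)x_j}{p_j}\Big)[\sigma_{\alpha_J(n)}F_{\mathbf P_J}](x_J)$$
are $\mathcal F_J$-measurable with $E_{J-1}$ equal to $0$, because $\sigma_\alpha F$ contains no frequency $\alpha$. They are martingale differences. But in the maximal function $n=n(x)$ varies, and this structure is available only on families of multitiles where the relevant digits of $n$ can be frozen. Such families will be the trees of Section 7.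

**Frequencies separately: a loss of $\sqrt p$.** One could split $\sigma_\alpha F=\sum_{l<\alpha}\hat F(l)e_l$ and treat each $l$ alone. For $F=\sqrt p\,1_{\{0\}}$ we have $\hat F(l)=p^{-1/2}$ for all $l$, so $\sum_l|\hat F(l)|=\sqrt p$ while $\frac1p\sum|F|^2=1$. For bounded $P$ this only costs a constant; for unbounded $P$ it is fatal. So the full block $\{\omega(l)\}_l$ must be kept together, and the maximal partial sum on $\mathbb Z_p$ used as a whole. Lemma 1 below bounds it on $\ell^r$ uniformly in $p$.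

**A norm bound on $\mathbb Z_p$: a loss of $\sqrt\delta$.** Suppose that on a multitile $(I,\omega)$ the set $E'$ of points of $I$ which matter, those with $n(x)\in\omega$, has $|E'|\le\delta|I|$, and that $|I|^{-1}\int_I|F_{\mathbf P}|^2\le\lambda^2$. Cauchy–Schwarz and Lemma 1 give $\int_{E'}\max_\alpha|\sigma_\alpha F_{\mathbf P}|\le C\delta^{1/2}\lambda|I|$. In the final count there will be, for each $k\in\mathbb Z$, families with $\delta\approx\min(1,2^{2k})$, $\lambda\approx2^kB$ and total measure $\lesssim2^{-2k}|E|$, and the goal is $CB|E|$. With the factor $\delta$ the sum $\sum_k\min(1,2^{2k})2^k2^{-2k}$ converges. With $\delta^{1/2}$ every $k<0$ contributes $2^k\cdot2^k\cdot2^{-2k}=1$, and the argument stops.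

The loss is real if one looks only at $I$: for $F_{\mathbf P}=\sqrt p\,1_{\{0\}}$ and $E'=\{x\in I:x_J=0\}$ we have $\delta=1/p$, $\lambda=1$, $\sigma_\alpha F(0)=\alpha p^{-1/2}$, and $|I|^{-1}\int_{E'}\max_\alpha|\sigma_\alpha F|=(1-\frac1p)\delta^{1/2}$. But here the smaller cell $\{x_J=0\}$ has density $1$ and mean square $p$. So density and mean square must be measured on *all* cells inside $I$ coming from intervals of $\mathbb Z_p$, and the maximal partial sum must be bounded pointwise by something constant on such cells. Sections 4 and 5 do this: Hunt's theorem is turned into a pointwise bound by averages over a sparse family of intervals, uniformly in $p$. Sections 6–9 run a tree selection on rectangles (cell) $\times$ (full block).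

## 4. The maximal partial sum on $\mathbb Z_p$

For $F:\mathbb Z_p\to\mathbb C$ put
$$U_\alpha F(x)=\frac1p\sum_{y\ne x}\frac{F(y)e(-\alpha y/p)}{e((x-y)/p)-1},\qquad VF=|F|+\max_{0\le\alpha<p}|U_\alpha F|.$$
Summing the geometric series $\sum_{l<\alpha}e(l(x-y)/p)$, which is $\frac{e(\alpha(x-y)/p)-1}{e((x-y)/p)-1}$ for $y\ne x$ and $\alpha$ for $y=x$, we get
$$\sigma_\alpha F(x)=e(\alpha x/p)U_\alpha F(x)-U_0F(x)+\tfrac\alpha pF(x),\qquad|\sigma_\alpha F|\le2VF\quad(0\le\alpha<p).\tag{5}$$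
The point of $U_\alpha$ is that its modulation sits on the $y$ side only, so the dependence on $x$ is that of a smooth kernel. For instance, for $F=1_{\{0\}}$ and $x\ne0$, $|U_\alpha F(x)|=\frac1{p|e(x/p)-1|}$ for every $\alpha$.

**Lemma 1.** For $1<r<\infty$, $\|VF\|_{\ell^r(\mathbb Z_p)}\le A_r\|F\|_{\ell^r(\mathbb Z_p)}$ with $A_r$ independent of $p$.

**Step 1: sampling.** This step bounds samples at the points $x/p$ by integrals. Let $g_\alpha$ be finitely many trigonometric polynomials with spectrum in $[0,p)$, $G=\max_\alpha|g_\alpha|$, $1\le q<\infty$. We claim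
$$\frac1p\sum_{x}\max_\alpha|g_\alpha(\tfrac xp)|^q\le5\cdot3^{q-1}\int_{\mathbb T}G^q.$$
Let $\mathcal K_m\ge0$ be the Fejér kernel, $\hat{\mathcal K}_m(k)=(1-|k|/m)_+$, and $\mathcal V_p=2\mathcal K_{2p}-\mathcal K_p$. For $|k|\le p$, $\hat{\mathcal V}_p(k)=2(1-\frac{|k|}{2p})-(1-\frac{|k|}p)=1$, and $\|\mathcal V_p\|_1\le3$. So $g_\alpha=g_\alpha*\mathcal V_p$, and by Hölder $\max_\alpha|g_\alpha(\frac xp)|^q\le3^{q-1}\int G(s)^q|\mathcal V_p(\frac xp-s)|\,ds$. Averaging over $x$ kills the frequencies not divisible by $p$: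
$$\frac1p\sum_x\mathcal K_m(\tfrac xp-s)=\sum_{p\mid k,\,|k|<m}(1-\tfrac{|k|}m)e(-ks).$$
This is $1$ for $m=p$, and at most $1+\frac12+\frac12=2$ for $m=2p$. Since $|\mathcal V_p|\le2\mathcal K_{2p}+\mathcal K_p$, the average of $|\mathcal V_p(\frac xp-s)|$ is at most $5$.

**Step 2: interpolating $F$ by a polynomial.** Let $\varphi(t)=\sum_{0\le k<p}\hat F(k)e(kt)$, so $\varphi(x/p)=F(x)$. This step shows $\|\varphi\|_{L^r(\mathbb T)}^r\le C_r\frac1p\sum|F|^r$. For a trigonometric polynomial $g$ with $\|g\|_{r'}\le1$ let $h$ be its part with spectrum in $[0,p)$; by M. Riesz $\|h\|_{r'}\le C_r$. The spectrum of $\varphi\bar h$ lies in $(-p,p)$, where the only multiple of $p$ is $0$, so its integral equals its average over the points $x/p$: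
$$\int\varphi\bar g=\int\varphi\bar h=\frac1p\sum_xF(x)\overline{h(x/p)}.$$
By Hölder and Step 1 with $q=r'$ this is at most $C_r(\frac1p\sum|F|^r)^{1/r}$. Take the supremum over $g$.

**Step 3: maximal partial sums.** For $1\le\alpha\le p$, $\sigma_\alpha F(x)=s_{\alpha-1}(\varphi)(x/p)$, because $\varphi$ has only frequencies $\ge0$. Step 1 with $q=r$ and $g_\alpha=s_{\alpha-1}(\varphi)$, Hunt's theorem and Step 2 give $\|\max_\alpha|\sigma_\alpha F|\|_{\ell^r}\le C_r\|F\|_{\ell^r}$.

**Step 4: from $\sigma_\alpha$ to $U_\alpha$.** By (5) it remains to control $U_0$; this step writes it as an average of the $\sigma_\alpha$. Substituting $t=x-y$, $U_0e_k=u(k)e_k$ with $u(k)=\frac1p\sum_{t=1}^{p-1}\frac{e(-kt/p)}{e(t/p)-1}$. For $0\le k\le p-2$,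
$$u(k)-u(k+1)=\frac1p\sum_{t=1}^{p-1}e(-(k+1)t/p)=-\frac1p.$$
The sum defining $u(0)$ is real (pair $t$ with $p-t$) and $\mathrm{Re}\frac1{e(t/p)-1}=-\frac12$, so $u(0)=-\frac{p-1}{2p}$. Hence $u(k)=-\frac{p-1}{2p}+\frac kp=\frac{p-1}{2p}-\frac{p-1-k}p$. Since $\sum_{\alpha=0}^{p-1}\sigma_\alpha e_k=(p-1-k)e_k$, this says
$$U_0=\frac{p-1}{2p}\,\mathrm{Id}-\frac1p\sum_{\alpha=0}^{p-1}\sigma_\alpha,\qquad|U_0F|\le\tfrac12|F|+\max_\alpha|\sigma_\alpha F|.$$
By (5), $|U_\alpha F|\le|\sigma_\alpha F|+|U_0F|+|F|$, so $VF\le2\max_\alpha|\sigma_\alpha F|+3|F|$, and Step 3 finishes the proof. $\square$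

## 5. A sparse pointwise bound, uniform in $p$

Intervals in $\mathbb Z_p$ are sets of consecutive integers in $\{0,\dots,p-1\}$; adjacency and the distance $d$ are cyclic.

**Definition (grid).** For $2^s\le p$ let $\mathcal D^s$ be the partition of $\{0,\dots,p-1\}$ into the sets $\mathbb Z\cap[ap2^{-s},(a+1)p2^{-s})$, $0\le a<2^s$. They are nonempty with cardinalities in $\{\lfloor p2^{-s}\rfloor,\lceil p2^{-s}\rceil\}$. For the first $s$ with $2^s>p$ let $\mathcal D^s$ be the partition into singletons. The partitions refine each other. Let $\mathcal D_p=\bigcup_s\mathcal D^s$ (as sets), and let $\mathrm{gen}(Q)$ be the first $s$ with $Q\in\mathcal D^s$. Let $3Q$ be the union of $Q$ and the at most two cyclically adjacent members of $\mathcal D^{\mathrm{gen}(Q)}$; these at most three intervals are the parts of $3Q$. In particular $3\mathbb Z_p=\mathbb Z_p$.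

For $p=5$: $\mathcal D^1=\{\{0,1,2\},\{3,4\}\}$, $\mathcal D^2=\{\{0,1\},\{2\},\{3\},\{4\}\}$, $\mathcal D^3$ consists of singletons. So $\mathrm{gen}(\{2\})=2$ and $3\{2\}=\{0,1,2,3\}$, while $\mathrm{gen}(\{0\})=3$ and $3\{0\}=\{4,0,1\}$.

**(g1)** *Two members of one $\mathcal D^s$ have cardinalities with ratio $\le2$ and difference $\le1$, so $|3Q|\le5|Q|$. A non-singleton $Q$ has exactly two children (maximal proper grid subintervals) $Q'$, and $|Q|\le3|Q'|$.* The first part is clear, as $p2^{-s}\ge1$ in the regular generations. Let $s=\mathrm{gen}(Q)$. If $2^{s+1}\le p$, the two children lie in $\mathcal D^{s+1}$ and their sizes differ by at most $1$, so $|Q|\le2|Q'|+1\le3|Q'|$. If $2^{s+1}>p$, then $p2^{-s}<2$, so $|Q|=2$ and the children are singletons.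

**(g2)** *If $Q^*$ is a part of $3Q$ and $Q^*\subset M\in\mathcal D_p$, then $Q$ is contained in a part of $3M$. Also $Q'\subset Q$ implies $3Q'\subset3Q$.* We have $\mathrm{gen}(M)\le\mathrm{gen}(Q^*)\le\mathrm{gen}(Q)$: the first because otherwise $M$, belonging to a finer partition and meeting $Q^*$, would satisfy $M\subset Q^*$, so $M=Q^*$; the second because $Q^*\in\mathcal D^{\mathrm{gen}(Q)}$. As $Q$ and $Q^*$ are equal or adjacent, so are their ancestors in $\mathcal D^{\mathrm{gen}(M)}$, and the ancestor of $Q^*$ is $M$. The second statement is proved in the same way: each part of $3Q'$ has an ancestor in $\mathcal D^{\mathrm{gen}(Q)}$ equal or adjacent to $Q$.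

**(g3)** *If $x\in Q$ and $y\notin3Q$, then $d(x,y)\ge|Q|$.* On either side one must cross a whole adjacent interval, which has at least $\max(1,|Q|-1)$ points.

Write $\langle F\rangle_{r,A}=(|A|^{-1}\sum_A|F|^r)^{1/r}$.

**Lemma 2.** Let $1<r<2$. There is $C_0=C_0(r)$ such that for all $p$ and $F$ there is a family $\mathcal S\subset\mathcal D_p$, organized as a rooted tree with root $\mathbb Z_p$, in which the children of each $Q\in\mathcal S$ are disjoint proper subsets of $Q$ of total size $\le\frac12|Q|$, with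
$$VF(x)\le C_0\sum_{Q\in\mathcal S,\;x\in Q}\langle F\rangle_{r,3Q}\qquad(x\in\mathbb Z_p).\tag{6}$$

**Step 1: a maximal function and the constant $A$.** Let $B(x,\rho)=\{y:d(x,y)\le\rho\}$ and $M_rF(x)=\sup_{\rho\ge0}\langle F\rangle_{r,B(x,\rho)}$, $\rho$ an integer. A ball has $\min(p,2\rho+1)$ points, so $|B(x,3\rho)|\le3|B(x,\rho)|$. Choosing greedily, by decreasing radius, disjoint balls among those with $\langle F\rangle_{r,B}>t$, the tripled selected balls cover $\{M_rF>t\}$, so $|\{M_rF>t\}|\le3t^{-r}\sum|F|^r$. Choose $A\ge1$ with $5(A_r^r+3)A^{-r}\le\frac18$.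

**Step 2: the exceptional intervals of one interval.** Given $Q_0\in\mathcal D_p$, put $F_0=F1_{3Q_0}$ and $a=\langle F\rangle_{r,3Q_0}$. This step finds where $VF_0\le Aa$ fails. If $a=0$ then $VF_0=0$ and we stop. Otherwise let
$$\Omega=\{x\in Q_0:VF_0(x)>Aa\ \text{or}\ M_rF_0(x)>Aa\}.$$
By Lemma 1 and Step 1, $|\Omega|\le(A_r^r+3)A^{-r}|3Q_0|\le\frac18|Q_0|$. Let $Q_i$ be the maximal grid intervals $Q\subset Q_0$ with $|Q\cap\Omega|>\frac14|Q|$. They are disjoint, $Q_i\ne Q_0$, $\sum|Q_i|\le4|\Omega|\le\frac12|Q_0|$, and $\Omega\subset\bigcup Q_i$ because singletons are grid intervals. So $VF_0\le Aa$ on $Q_0\setminus\bigcup Q_i$.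

**Step 3: one good point in each $Q_i$.** Here we find $x'\in Q_i$ at which the far part of $F_0$ is under control. The parent $\hat Q_i\subset Q_0$ of $Q_i$ was not selected, so $|Q_i\cap\Omega|\le|\hat Q_i\cap\Omega|\le\frac14|\hat Q_i|\le\frac34|Q_i|$ by (g1). By Lemma 1, $V(F1_{3Q_i})>A\langle F\rangle_{r,3Q_i}$ on at most $A_r^rA^{-r}|3Q_i|\le\frac18|Q_i|$ points of $Q_i$. Hence there is $x'\in Q_i\setminus\Omega$ with $V(F1_{3Q_i})(x')\le A\langle F\rangle_{r,3Q_i}$. By (g2) $3Q_i\subset3Q_0$; also $3Q_i\subset B(x',|3Q_i|)$, a ball with at most $3|3Q_i|$ points. So $\langle F\rangle_{r,3Q_i}\le3M_rF_0(x')\le3Aa$. With $g=F_0-F1_{3Q_i}$,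
$$\max_\alpha|U_\alpha g(x')|\le VF_0(x')+V(F1_{3Q_i})(x')\le Aa+3A^2a.$$

**Step 4: from $x'$ to all of $Q_i$.** Let $x\in Q_i$. For $y\notin3Q_i$, (g3) gives $d(x,y),d(x',y)\ge|Q_i|$, hence $d(x',y)\le d(x,y)+|Q_i|\le2d(x,y)$. The difference of the kernels $\frac1{e((x-y)/p)-1}$ and $\frac1{e((x'-y)/p)-1}$ has numerator at most $2\pi|x-x'|/p$ in modulus, and each denominator is bounded below by $|e(t)-1|\ge4\,\mathrm{dist}(t,\mathbb Z)$. So
$$|U_\alpha g(x)-U_\alpha g(x')|\le\frac1p\sum_{y\notin3Q_i}|F_0(y)|\frac{2\pi|x-x'|\,p}{16\,d(x,y)\,d(x',y)}\le\frac\pi4|Q_i|\sum_{d(x',y)\ge|Q_i|}\frac{|F_0(y)|}{d(x',y)^2}.$$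
The shell $2^\nu|Q_i|\le d(x',y)<2^{\nu+1}|Q_i|$ lies in a ball around $x'$ with at most $2^{\nu+2}|Q_i|$ points, and $\ell^1$ averages are at most $\ell^r$ averages. So the last sum is at most $\sum_{\nu\ge0}\frac{2^{\nu+2}|Q_i|}{4^\nu|Q_i|^2}M_rF_0(x')=\frac8{|Q_i|}M_rF_0(x')$, and the difference is at most $2\pi M_rF_0(x')\le8Aa$. Since $g=0$ on $Q_i$,
$$VF_0\le V(F1_{3Q_i})+(9A+3A^2)a\quad\text{on }Q_i.$$

**Step 5: iteration.** Start with $Q_0=\mathbb Z_p=3\mathbb Z_p$, apply Steps 2–4, then apply them to each $Q_i$, and so on. Since $Q_i\subsetneq Q_0$ this terminates. The intervals met form $\mathcal S$, and (6) holds with $C_0=9A+3A^2$. $\square$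

Let $X_Q$ be $Q$ minus its children in $\mathcal S$. Intervals of $\mathcal S$ are nested along the tree or disjoint, so the sets $X_Q$ are pairwise disjoint, $|X_Q|\ge\frac12|Q|$, and
$$\sum_{Q\in\mathcal S,\,Q\subset Q'}|Q|\le2|Q'|\qquad(Q'\in\mathcal D_p).\tag{7}$$

## 6. Cells, rectangles and two inequalities

**Definition (cells and rectangles).** A cell of level $J$, $1\le J\le N$, is $Q=\{x\in I:x_J\in Q^\circ\}$ with $I$ a rank-$(J-1)$ cylinder and $Q^\circ\in\mathcal D_{p_J}$. The set $3Q\subset I$, its parts, and children are inherited from $Q^\circ$; so $3I=I$. The level is part of the data: a rank-$J$ cylinder is a singleton cell of level $J$ and, if $J<N$, a full cell of level $J+1$. A rectangle is $R=(Q,\omega)$ with $Q$ a cell of level $J$ and $\omega$ a level-$J$ block; write $I_R$ for $I$ and $\mathbf P_R=(I_R,\omega)$. Multitiles are the rectangles with $Q=I$. Order: $R\le R'$ iff $Q\subset Q'$ and $\omega\supset\omega'$; then level $R\ge$ level $R'$.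

Example: $p_1=2,p_2=3,N=2$, $x_1=0,x_2=1$, $n=5$. Here $\mathcal D_3$ consists of $\{0,1,2\},\{0,1\},\{2\},\{0\},\{1\}$. The rectangles with $x\in Q$, $n\in\omega$ are, in decreasing order,
$$([0,1),\{4,5\}),\ (\{x_1=0\},\{4,5\}),\ (\{x_1=0\},\omega),\ (\{x_1=0,x_2\in\{0,1\}\},\omega),\ (\{x_1=0,x_2=1\},\omega),$$
with $\omega=\{0,\dots,5\}$. The second and third have the same set as cell, at levels 1 and 2.

**(O)** *If $Q\cap Q'\ne\emptyset$ and $\omega\cap\omega'\ne\emptyset$, then $R,R'$ are comparable.* If $J>J'$ then $\omega\supset\omega'$, and $I_R$ is a cylinder of rank $J-1\ge J'$ meeting $Q'\in\mathcal F_{J'}$, so $Q\subset I_R\subset Q'$. If $J=J'$ then $\omega=\omega'$, $I_R=I_{R'}$ and the cells are nested.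

So incomparable rectangles are disjoint boxes, and for given $x,n$ the rectangles with $x\in Q$, $n\in\omega$ form a chain.

**(Nb)** *If $R=(Q,\omega)$, $Q^*$ is a part of $3Q$ and $(Q^*,\omega)\le M=(Q_M,\omega_M)$, then $R\le(Q',\omega_M)$ for some part $Q'$ of $3Q_M$.* If the levels agree, $\omega=\omega_M$ and this is (g2). If the level of $M$ is smaller, $I_R$ meets $Q_M$, so $Q\subset I_R\subset Q_M$ as in (O); take $Q'=Q_M$.

**Lemma 3.** For $g\ge0$ put $M_Jg(x)=\max_{Q\ni x,\ \text{level }J}|Q|^{-1}\int_{3Q}g$ and $\tilde M=\max_{J\le N}M_J$. Then $|\{\tilde Mg>t\}|\le30t^{-1}\|g\|_1$, and $\tilde M$ is bounded on $L^a$, $1<a\le\infty$, uniformly in $N,P$.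

*Proof.* Identify a cell $Q$ of level $J$ with the rectangle $(Q,[0,m_J))$; all these blocks meet. If $|Q|^{-1}\int_{3Q}g>t$, some part $Q^*$ of $3Q$ has $\int_{Q^*}g>\frac t3|Q|\ge\frac t6|Q^*|$. Among all cells with $\int_{Q^*}g>\frac t6|Q^*|$ take the maximal ones $M$ in the rectangle order. By (O) they are disjoint, and by (Nb) every $Q$ with $|Q|^{-1}\int_{3Q}g>t$ lies in some $3M$. So the measure is at most $\sum5|M|\le30t^{-1}\|g\|_1$. Since $\tilde Mg\le5\|g\|_\infty$, Marcinkiewicz applies. $\square$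

**Lemma 4.** Let $1<r<\rho\le2$. Let $\mathbf M$ be a set of multitiles with at most one block per level. For $\mathbf P\in\mathbf M$ of level $J$ let $G_{\mathbf P}$ be a function on $\mathbb Z_{p_J}$, $\mathcal S_{\mathbf P}$ a family with the tree properties of Lemma 2, and $A_{\mathbf P}=\sum_{Q\in\mathcal S_{\mathbf P}}\langle G_{\mathbf P}\rangle_{r,3Q}1_Q$ on $I_{\mathbf P}$, extended by $0$. Then
$$\Big\|\Big(\sum A_{\mathbf P}^2\Big)^{1/2}\Big\|_\rho\le C_{r,\rho}\Big\|\Big(\sum|G_{\mathbf P}|^21_{I_{\mathbf P}}\Big)^{1/2}\Big\|_\rho.$$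

*Proof: reduction to two vector inequalities.* Multitiles of $\mathbf M$ of one level have disjoint $I$. Put $G_J=\sum_{\text{level }J}|G_{\mathbf P}|1_{I_{\mathbf P}}$, $A_J=\sum_{\text{level }J}A_{\mathbf P}$ and, for $h\ge0$, $N_Jh(x)=\max_{Q\ni x,\text{ level }J}|Q|^{-1}\int_Qh$. For every $x\in Q$, $\langle G_{\mathbf P}\rangle_{r,3Q}\le(M_JG_J^r(x))^{1/r}$ and $\int_Qh_J\le|Q|N_Jh_J(x)$. Since $|Q|\le2|X_Q|$ and the $X_Q$ are disjoint,
$$\int\sum_JA_Jh_J=\sum_{\mathbf P}\sum_{Q\in\mathcal S_{\mathbf P}}\langle G_{\mathbf P}\rangle_{r,3Q}\int_Qh_J\le2\sum_{\mathbf P}\sum_Q\int_{X_Q}(M_JG_J^r)^{1/r}N_Jh_J\le2\int\sum_J(M_JG_J^r)^{1/r}N_Jh_J.$$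
By Cauchy–Schwarz in $J$, Hölder in $x$ and duality of $L^\rho(\ell^2)$ it suffices to prove, for nonnegative functions:

(a) $\|(\sum_J(M_Jg_J)^{2/r})^{r/2}\|_{\rho/r}\le C\|(\sum_Jg_J^{2/r})^{r/2}\|_{\rho/r}$ (used with $g_J=G_J^r$);

(b) $\|(\sum_J(N_Jh_J)^2)^{1/2}\|_{\rho'}\le C\|(\sum_Jh_J^2)^{1/2}\|_{\rho'}$.

*The case $\rho=2$.* Then both are sums of scalar inequalities, $\int(M_Jg_J)^{2/r}\le C\int g_J^{2/r}$ and $\int(N_Jh_J)^2\le C\int h_J^2$, which follow from Lemma 3 since $2/r>1$ and $\tilde M\ge M_J\ge N_J$. This case is all that Theorem A needs. The case $\rho<2$ is finished in Section 11. $\square$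

## 7. Density, size and the selection of trees

Fix for this and the next two sections: $f\in L^2$; a union $E$ of rank-$N$ cylinders, $|E|>0$; an $\mathcal F_N$-measurable $n:[0,1)\to\{0,\dots,m_N-1\}$; and numbers $B>0$, $\mathcal E\ge|E|$ with $\|f\|_2^2\le B^2\mathcal E$. For $R=(Q,\omega)$ put $E_R=\{x\in E\cap Q:n(x)\in\omega\}$,
$$\mathrm{dens}(R)=\max_{R'\ge R}\frac{|E_{R'}|}{|Q'|},\qquad\mathrm{size}(R)=\Big(\frac1{|Q|}\int_{3Q}|F_{\mathbf P_R}|^2\Big)^{1/2},$$
the maximum being over all rectangles $R'\ge R$.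

**Definition (up-sets and trees).** An up-set $\mathcal U$ is a set of rectangles such that $R\in\mathcal U$, $R'\ge R$ imply $R'\in\mathcal U$. For $R_T=(Q_T,\omega_T)\in\mathcal U$ of level $J_T$, the tree with top $R_T$ is $T=T(R_T;\mathcal U)=\{R\in\mathcal U:R\le R_T\}$. For $J\ge J_T$ let $\omega_J^T\supset\omega_T$ be the level-$J$ block; for $J>J_T$ let $\alpha_J^T$ be the common $J$-th digit of the elements of $\omega_T$. Let $\mathbf M_T$ be the set of multitiles $\mathbf P\in T$ of level $J>J_T$, and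
$$\mathrm{sz}_-(T)^2=\frac1{|Q_T|}\sum_{\mathbf P=(I,\omega)\in\mathbf M_T}\ \sum_{l<\alpha_J^T}\|1_I\Pi_{\omega(l)}f\|_2^2,$$
with $\mathrm{sz}_+(T)$ the same with $l>\alpha_J^T$.

In a tree the digits of $n$ above $J_T$ are frozen to $\alpha_J^T$, as Section 3 asked. In the example of Section 6, if $R_T=([0,1),\{4,5\})$, then $J_T=1$, $\omega_2^T=\{0,\dots,5\}$ and $\alpha_2^T=2$.

Three elementary facts. Members of $T$ of level $J$ have block $\omega_J^T$. If $R\in T$ has level $>J_T$, then $\mathbf P_R\in\mathbf M_T$: $I_R\subset Q_T$ as in (O), so $\mathbf P_R\le R_T$, and $\mathbf P_R\ge R$ lies in the up-set. Trees are convex: if $R\le R'\le R''$ with $R,R''\in T$, then $R'\in\mathcal U$ and $R'\le R_T$, so $R'\in T$.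

Say that $\mathcal U$ satisfies $(k)$ if $\mathrm{dens}\le2^{2k}$ and $\mathrm{size}\le2^kB$ on $\mathcal U$, and $\mathrm{sz}_\pm(T(R;\mathcal U))\le2^kB$ for all $R\in\mathcal U$. Smaller up-sets inherit $(k)$, since $\mathrm{sz}_\pm(T(R;\mathcal U))$ is monotone in $\mathcal U$.

**Lemma 5.** Let the up-set $\mathcal U$ satisfy $(k+1)$. One can remove successively trees $T=T(R_T;\mathcal U_T)$, where $\mathcal U_T\ni R_T$ is the up-set remaining at that moment, so that the final up-set satisfies $(k)$ and $\sum|Q_T|\le33\cdot2^{-2k}\mathcal E$.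

**Step 0: removing below a rectangle.** Removing a tree leaves an up-set: if $R$ remains and $R'\ge R$ were in $T$, then $R\le R_T$ and $R\in T$. Let $R^*=(Q^*,\omega^*)$ be any rectangle, possibly not in the current $\mathcal U$. Then $\{R\in\mathcal U:R\le R^*\}$ is the union of the trees whose tops are its maximal elements. All their blocks contain $\omega^*$, so by (O) the tops have disjoint $Q$'s. Hence the trees are disjoint and $\sum|Q_T|\le|Q^*|$. "Remove below $R^*$" means removing these trees one after the other.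

**Step 1: density.** This step achieves $\mathrm{dens}\le2^{2k}$. Let $\mathcal R$ be the maximal elements among all rectangles with $|E_{R'}|>2^{2k}|Q'|$. They are pairwise disjoint boxes, so the sets $E_{R'}$ are disjoint and $\sum_{\mathcal R}|Q'|\le2^{-2k}|E|\le2^{-2k}\mathcal E$. Remove below each. Every $R$ with $\mathrm{dens}(R)>2^{2k}$ lies below some member of $\mathcal R$, so it is gone. Cost: $2^{-2k}\mathcal E$.

**Step 2: size.** If $\mathrm{size}(R)>2^kB$, some part $Q^*$ of $3Q$ has $\int_{Q^*}|F_{\mathbf P_R}|^2>\frac132^{2k}B^2|Q|\ge\frac162^{2k}B^2|Q^*|$. Let $\mathcal R$ be the maximal elements among all rectangles with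
$$\|1_{Q'}\Pi_{\omega'}f\|_2^2=\int_{Q'}|F_{\mathbf P_{R'}}|^2>\tfrac162^{2k}B^2|Q'|.$$
They are disjoint boxes, so by (2) $\sum_{\mathcal R}|Q'|\le6\cdot2^{-2k}B^{-2}\|f\|_2^2\le6\cdot2^{-2k}\mathcal E$. For $M\in\mathcal R$ remove below $(Q'',\omega_M)$ for every part $Q''$ of $3Q_M$; this costs at most $5|Q_M|$. By (Nb), applied to $(Q^*,\omega)\le M$, every $R$ with $\mathrm{size}(R)>2^kB$ is removed. Cost: $30\cdot2^{-2k}\mathcal E$.

**Step 3: $\mathrm{sz}_-$.** While some $R_0=(Q_0,\omega_0)$ in the current $\mathcal U$ has $\mathrm{sz}_-(T(R_0;\mathcal U))>2^kB$, choose such an $R_0$ with $\min\omega_0$ smallest and remove $T(R_0;\mathcal U)$. To bound the cost we claim: the boxes $(I,\omega(l))$ with $\mathbf P=(I,\omega)\in\mathbf M_T$ of level $J$ and $l<\alpha_J^T$, over all $T$ selected in this step, are pairwise disjoint.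

Suppose two of them, from $(T,\mathbf P,l)$ and $(T',\mathbf P',l')$ of levels $J\le J'$, intersect. If $J=J'$, then $I=I'$ and $\omega(l)=\omega'(l')$, so $\mathbf P=\mathbf P'$ and $l=l'$; as removed trees are disjoint, $T=T'$, and it is the same box. Let $J<J'$. Then $I'\subset I$, and $\omega\subset\omega'(l')$, because $\omega$ meets $\omega'(l')$ and has level $J\le J'-1$; here $l'<\alpha_{J'}^{T'}$.

If $T=T'$, then $\omega=\omega_J^T\subset\omega'(\alpha_{J'}^T)$, which is disjoint from $\omega'(l')$, a contradiction. If $T\ne T'$, then $\omega_T\subset\omega\subset\omega'(l')$ and $\omega_{T'}\subset\omega'(\alpha_{J'}^{T'})$, so $\min\omega_T<\min\omega_{T'}$. Therefore $T$ was selected before $T'$: otherwise, when $T'$ was selected, $R_T$ was present, was a candidate by monotonicity of $\mathrm{sz}_-$, and had smaller $\min\omega$. Now $\mathbf P'\le R_T$, since $I'\subset I\subset Q_T$ and $\omega'\supset\omega\supset\omega_T$, and $\mathbf P'\in T'$ was still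 present when $T$ was selected. So $\mathbf P'\in T$, contradicting disjointness of removed trees. This proves the claim.

By the claim and (2), $2^{2k}B^2\sum|Q_T|\le\sum\mathrm{sz}_-(T)^2|Q_T|\le\|f\|_2^2$. Cost: $2^{-2k}\mathcal E$.

**Step 4: $\mathrm{sz}_+$.** Do the same, choosing $\min\omega_0$ largest. Now $l'>\alpha_{J'}^{T'}$, so in the last case $\min\omega_T>\min\omega_{T'}$, and again $T$ was selected before $T'$; the rest is unchanged. Cost: $2^{-2k}\mathcal E$. What the earlier steps achieved is not destroyed, since $(k)$-type bounds pass to smaller up-sets. In total $1+30+1+1=33$. $\square$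

**Running all stages.** Let $\mathcal U_0$ be an up-set containing every $R$ with $E_R\ne\emptyset$. There are finitely many rectangles, so $\mathcal U_0$ satisfies $(k+1)$ for $k$ large. Apply Lemma 5 with $k,k-1,k-2,\dots$; call the application with parameter $k$ stage $k$. A rectangle of $\mathcal U_0$ that is never removed has $\mathrm{dens}=0$, so $|E_R|=0$ and $E_R=\emptyset$, because a nonempty $E_R$ contains a rank-$N$ cylinder. Hence **every $R$ with $E_R\neq\emptyset$ lies in exactly one removed tree.** From now on "tree" means a removed tree. For $T$ removed at stage $k$ put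
$$\delta_T=\min(1,2^{2k+2}),\qquad\lambda_T=2^{k+1}B.$$
Then $|E_R|\le\delta_T|Q|$ and $\mathrm{size}(R)\le\lambda_T$ for $R\in T$, $\mathrm{sz}_\pm(T)\le\lambda_T$, and the trees of stage $k$ satisfy $\sum|Q_T|\le33\cdot2^{-2k}\mathcal E$. Moreover
$$R\le R',\ R\in T,\ R'\in T'\ \Longrightarrow\ \lambda_T\ge\lambda_{T'},\tag{8}$$
because $T$ is removed not later than $T'$: if $T'$ came first, $R\le R'\le R_{T'}$ would still be present and would belong to $T'$.

## 8. Leaves: density at the bottom of a tree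

The purpose of this section is to convert $|E_R|\le\delta_T|Q|$ into a bound that integrates any function constant on the smallest cells of $T$ with the full factor $\delta_T$.

Let $T$ be a tree and $x\in Q_T$. The $R\in T$ with $x\in Q$ form a chain by (O), as all blocks contain $\omega_T$. Let $R_T(x)$ be the smallest, and $\Lambda_R=\{x\in Q_T:R_T(x)=R\}$. Let $R=(Q,\omega)\in T$ have level $J$.

*$Q$ is not a singleton cell.* If $R'<R$, $R'\in T$, then $R'\le(Q^1,\omega)\le R$ for a child $Q^1$ of $Q$: for $R'$ of level $J$ this is clear, and for higher level $x_J$ is constant on $Q'$. By convexity $(Q^1,\omega)\in T$. Hence $\Lambda_R$ is the union of the children $Q^1$ of $Q$ with $(Q^1,\omega)\notin T$. Each of these children is called a leaf.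

*$Q$ is a singleton cell.* Every $R'\in T$ with $R'<R$ has level $>J$ and lies below $(Q,\omega_{J+1}^T)$, $Q$ taken as full cell of level $J+1$, which is $\le R$ and so in $T$ by convexity. Hence $\Lambda_R\in\{\emptyset,Q\}$. If $\Lambda_R=Q$, call $Q$ a leaf.

So $Q_T$ is partitioned into leaves. A leaf $K\subset\Lambda_R$ satisfies $K\subset Q_R$ and $|K|\ge\frac13|Q_R|$ by (g1). Write $K(x)$ for the leaf containing $x$. For each $R\in T$ the cell $Q_R$ is a union of leaves: if $x\in Q_R$ then $R_T(x)\le R$ and $K(x)\subset Q_{R_T(x)}\subset Q_R$.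

For $x\in E$ let $\mathrm{ch}(x)=\{R:x\in Q,\ n(x)\in\omega\}$, a chain, and $\mathrm{ch}_J(x)$ its level-$J$ part. The largest element of $\mathrm{ch}_J(x)$ is $\mathbf P_J(x)=(I_{J-1}(x),\omega_J(n(x)))$; the smallest is $(I_J(x),\omega_J(n(x)))$ with $I_J(x)$ as singleton cell. All elements of $\mathrm{ch}_J(x)$ lie below those of $\mathrm{ch}_{J-1}(x)$. Every $R\in\mathrm{ch}(x)$ has $x\in E_R$, hence lies in exactly one tree. Let
$$E(T)=\{x\in E:\mathrm{ch}(x)\cap T\ne\emptyset\}\subset Q_T.$$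
If $x\in E(T)$ and $R\in\mathrm{ch}(x)\cap T$, then $R_T(x)\le R$, so $n(x)\in\omega_R\subset\omega_{R_T(x)}$, that is, $x\in E_{R_T(x)}$. Therefore, for a leaf $K\subset\Lambda_R$, $E(T)\cap K\subset E_R$ and
$$|E(T)\cap K|\le\delta_T|Q_R|\le3\delta_T|K|,\qquad|E(T)|\le3\delta_T|Q_T|.\tag{9}$$

## 9. Good and bad levels

Now we estimate $\int_E|S_{n(x)}f|$ by splitting (4), for each $x$, into levels.

**Definition (good levels).** For $x\in E$ a level $J$ is good if $J\ge2$ and all elements of $\mathrm{ch}_J(x)$ together with $\min\mathrm{ch}_{J-1}(x)$ lie in one tree $T$. Otherwise it is bad.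

If $J$ is good with tree $T$, then $J_T\le J-1$ and $\omega_T\subset\omega_{J-1}(n(x))$; so $\alpha_j(n(x))=\alpha_j^T$ for $j\ge J$ and $\omega_J(n(x))=\omega_J^T$. In the example of Section 6, if the whole chain lies in the tree with top $([0,1),\{4,5\})$, level 2 is good and level 1 is bad.

**(Two)** *For $x\in E$ and a tree $T$, at most two bad levels $J$ satisfy $\mathrm{ch}_J(x)\cap T\ne\emptyset$.* By convexity the levels with $\mathrm{ch}_J(x)\cap T\ne\emptyset$ form an interval $J_1\le J\le J_2$. For $J_1<J<J_2$, all of $\mathrm{ch}_J(x)$ and $\min\mathrm{ch}_{J-1}(x)$ lie between an element of $\mathrm{ch}_{J_2}(x)\cap T$ and one of $\mathrm{ch}_{J_1}(x)\cap T$, hence in $T$; so $J$ is good.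

**Step 1: good levels form a martingale.** By convexity the levels good for $x$ with tree $T$ form an interval $a\le J\le b$, and $a>J_T$. Let $c_J=\min\omega_J^T$ and, on $Q_T$ for $J>J_T$,
$$\Phi_J(x)=1_{\{\mathbf P\in\mathbf M_T\}}\,\overline{W_{c_{J_T}}}(x)W_{c_J}(x)[\sigma_{\alpha_J^T}F_{\mathbf P}](x_J),\qquad\mathbf P=(I_{J-1}(x),\omega_J^T).$$
Since $\overline{W_{c_{J_T}}}W_{c_J}=e(-\sum_{J_T<j\le J}\alpha_j^Tx_j/p_j)$, $\Phi_J$ is $\mathcal F_J$-measurable. Also $E_{J-1}\Phi_J=0$, because $\sigma_{\alpha_J^T}F_{\mathbf P}$ contains no frequency $\alpha_J^T$. Let $Y_j=\sum_{J_T<J\le j}\Phi_J$ and $Y_T^*=\max_{J_T\le j\le N}|Y_j|$.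

For $a\le J\le b$ we have $\mathbf P_J(x)\in\mathbf M_T$, so the part of (4) with $n=n(x)$ over these levels equals $W_{c_{J_T}}(x)(Y_b-Y_{a-1})(x)$, of modulus at most $2\max_{J_T\le j\le b}|Y_j(x)|$. Since $(I_b(x),\omega_b^T)\in\mathrm{ch}_b(x)\cap T$, we have $K(x)\subset I_b(x)$, and on $I_b(x)$ the $Y_j$ with $j\le b$ are constant. So the modulus is at most $2\inf_{K(x)}Y_T^*$. Summing over leaves with (9), the good levels with tree $T$ contribute to $\int_E|S_{n(x)}f|$ at most $6\delta_T\int_{Q_T}Y_T^*$.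

**Step 2: bad levels by the sparse bound.** Fix $r\in(1,2)$. This step bounds a single term of (4) by functions constant on leaves. If a multitile $\mathbf P$ of level $J$ lies in a tree $T(\mathbf P)$ with $J_{T(\mathbf P)}<J$, put $\alpha=\alpha_J^{T(\mathbf P)}$, $c_{\mathbf P}=\hat F_{\mathbf P}(\alpha)$ and $F'_{\mathbf P}=F_{\mathbf P}-c_{\mathbf P}e_\alpha$. For all other $\mathbf P$ put $c_{\mathbf P}=0$, $F'_{\mathbf P}=F_{\mathbf P}$. The frequency $\alpha$ is taken out because $\mathrm{sz}_\pm$ see only $l\ne\alpha_J^T$. Apply Lemma 2 to $F'_{\mathbf P}$ to get $\mathcal S_{\mathbf P}$, put $A_{\mathbf P}=\sum_{Q\in\mathcal S_{\mathbf P}}\langle F'_{\mathbf P}\rangle_{r,3Q}1_Q$, and let $A_{\mathbf P,T}$ be the same sum over those $Q$ with $(Q,\omega_{\mathbf P})\in T$.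

Let $x\in E$, $\mathbf P=\mathbf P_J(x)$. All $(Q,\omega_{\mathbf P})$ of level $J$ with $x\in Q$ belong to $\mathrm{ch}_J(x)$, hence to trees. So by (5) and Lemma 2
$$|\sigma_{\alpha_J(n(x))}F_{\mathbf P}(x_J)|\le|c_{\mathbf P}|+2VF'_{\mathbf P}(x_J)\le|c_{\mathbf P}|+2C_0\sum_TA_{\mathbf P,T}(x).$$
If $c_{\mathbf P}\ne0$, then $\mathbf P\in\mathbf M_T$ for $T=T(\mathbf P)$, and $\mathbf P\in\mathrm{ch}_J(x)\cap T$. If $A_{\mathbf P,T}(x)\ne0$, then $\mathrm{ch}_J(x)\cap T\ne\emptyset$, and either $J>J_T$ and $\mathbf P\in\mathbf M_T$, or $J=J_T$ and $\mathbf P=\mathbf P_T:=(I_{R_T},\omega_T)$. Let $A_T^*=\max_{\mathbf P\in\mathbf M_T\cup\{\mathbf P_T\}}A_{\mathbf P,T}$. It is supported in $Q_T$ and constant on the leaves of $T$, because each $Q_R$, $R\in T$, is a union of leaves. By (Two) and (9), with $\max_\emptyset=0$, the bad levels contribute at most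
$$\sum_T\Big(2|E(T)|\max_{\mathbf M_T}|c_{\mathbf P}|+4C_0\int_{E(T)}A_T^*\Big)\le C\sum_T\delta_T\Big(|Q_T|\max_{\mathbf M_T}|c_{\mathbf P}|+\int_{Q_T}A_T^*\Big).$$
Here the full factor $\delta_T$ is gained.

**Step 3: the top multitile.** It remains to simplify $A_{\mathbf P_T,T}$. Put
$$\kappa_T=\max_{\mathbf M_T}|c_{\mathbf P}|+|c_{\mathbf P_T}|+\max\{\langle F_{\mathbf P_T}\rangle_{r,3Q}:(Q,\omega_T)\in T\}.$$
Since $\langle F'_{\mathbf P_T}\rangle_{r,3Q}\le\langle F_{\mathbf P_T}\rangle_{r,3Q}+|c_{\mathbf P_T}|$, we have $A_{\mathbf P_T,T}\le\kappa_T\sum_{Q\in\mathcal S_{\mathbf P_T},\,Q\subset Q_T}1_Q$, whose integral is at most $2\kappa_T|Q_T|$ by (7). Also $A_{\mathbf P,T}\le A_{\mathbf P}$. Every level of every $x\in E$ is bad, or good with exactly one tree, so altogether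
$$\int_E|S_{n(x)}f(x)|\,dx\le C\sum_T\delta_T\Big\{\int_{Q_T}Y_T^*+\int_{Q_T}\max_{\mathbf P\in\mathbf M_T}A_{\mathbf P}+\kappa_T|Q_T|\Big\}.\tag{10}$$

## 10. The estimate for one tree and the proof of Theorem A

**Lemma 6.** The bracket in (10) is at most $C\lambda_T|Q_T|$, with $C$ depending on $r$ only.

**Step 1: the martingale term.** By (3), $\int_I|\sigma_{\alpha_J^T}F_{\mathbf P}|^2=\sum_{l<\alpha_J^T}\|1_I\Pi_{\omega(l)}f\|_2^2$ for $\mathbf P=(I,\omega)\in\mathbf M_T$. Hence $\sum_J\|\Phi_J\|_{L^2(Q_T)}^2=\mathrm{sz}_-(T)^2|Q_T|$. The $\Phi_J$ are martingale differences on $Q_T\in\mathcal F_{J_T}$, so by Cauchy–Schwarz and Doob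
$$\int_{Q_T}Y_T^*\le2|Q_T|^{1/2}\Big(\sum_J\|\Phi_J\|_2^2\Big)^{1/2}=2\,\mathrm{sz}_-(T)|Q_T|\le2\lambda_T|Q_T|.$$

**Step 2: the sparse term.** For $\mathbf P\in\mathbf M_T$ we have $T(\mathbf P)=T$, so $F'_{\mathbf P}$ is $F_{\mathbf P}$ without its frequency $\alpha_J^T$. Thus $\sum_{\mathbf M_T}\int_I|F'_{\mathbf P}|^2=(\mathrm{sz}_-(T)^2+\mathrm{sz}_+(T)^2)|Q_T|\le2\lambda_T^2|Q_T|$. The set $\mathbf M_T$ has one block per level. Lemma 4 with $\rho=2$ gives
$$\int_{Q_T}\max_{\mathbf M_T}A_{\mathbf P}\le|Q_T|^{1/2}\Big\|\Big(\sum_{\mathbf M_T}A_{\mathbf P}^2\Big)^{1/2}\Big\|_2\le C\lambda_T|Q_T|.$$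

**Step 3: the coefficients $c_{\mathbf P}$.** Let $\mathbf P=(I,\omega_J^T)\in\mathbf M_T$ have level $J$; then $J>J_T\ge1$. Let $R'=(I,\omega_{J-1}^T)$ with $I$ regarded as a singleton cell of level $J-1$. Then $\mathbf P\le R'\le R_T$, so $R'\in T$. By the remark after (3), and since $\omega_J^T(\alpha_J^T)=\omega_{J-1}^T$, $c_{\mathbf P}$ is the value of $F_{\mathbf P_{R'}}$ on $I$. Hence $|c_{\mathbf P}|\le\mathrm{size}(R')\le\lambda_T$. If $c_{\mathbf P_T}\ne0$, then $\mathbf P_T\in\mathbf M_{T'}$ with $T'=T(\mathbf P_T)$, and the same argument in $T'$ gives $|c_{\mathbf P_T}|\le\lambda_{T'}\le\lambda_T$ by (8), since $R_T\le\mathbf P_T$.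

**Step 4: the averages at the top.** For $(Q,\omega_T)\in T$, $\langle F_{\mathbf P_T}\rangle_{r,3Q}\le\langle F_{\mathbf P_T}\rangle_{2,3Q}\le\mathrm{size}((Q,\omega_T))\le\lambda_T$. So $\kappa_T\le3\lambda_T$. $\square$

**Proof of Theorem A.** Let $f\ne0$, $y>0$, $r=\frac32$, and $E=\{x:\max_{n<m_N}|S_nf(x)|>y\}$. The functions $S_nf$, $n<m_N$, are $\mathcal F_N$-measurable, so $E$ is a union of rank-$N$ cylinders, and there is an $\mathcal F_N$-measurable index $n(x)$ attaining the maximum. Assume $|E|>0$. Take $\mathcal E=|E|$, $B=\|f\|_2|E|^{-1/2}$ and $\mathcal U_0$ the set of all rectangles. By (10), Lemma 6 and Lemma 5,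
$$y|E|\le\int_E|S_{n(x)}f|\le C\sum_T\delta_T\lambda_T|Q_T|\le C\sum_{k\in\mathbb Z}\min(1,2^{2k})\cdot2^kB\cdot2^{-2k}|E|\le CB|E|=C\|f\|_2|E|^{1/2}.$$
The series converges: its terms are $2^{-k}B|E|$ for $k\ge0$ and $2^kB|E|$ for $k<0$. So $|E|\le C\|f\|_2^2/y^2$ with $C$ absolute. As $N\to\infty$ the sets $E$ increase to $\{S^*f>y\}$, which gives the maximal inequality. Almost everywhere convergence follows from the reduction in Section 2 with $q=2$. $\blacksquare$

## 11. From $L^2$ to $L^q$: the proof of Theorem B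

**Completion of Lemma 4 for $\rho<2$.** We prove (a) and (b) of Section 6.

*Inequality (a).* Let $q=\rho/r$ and $s=2/r$, so $1<q<s$. For each $J$ choose, $\mathcal F_J$-measurably in $x$, a cell $Q_J(x)\ni x$ of level $J$, and put $L_Jg(x)=|Q_J(x)|^{-1}\int_{3Q_J(x)}g$; for given $g_J\ge0$ the choice can be made so that $L_Jg_J=M_Jg_J$. The linear operator $(g_J)\mapsto(L_Jg_J)$ is bounded on $L^a(\ell^a)$, $a>1$, since $|L_Jg_J|\le\tilde M|g_J|$, and on $L^b(\ell^\infty)$, $b>1$, since $|L_Jg_J|\le\tilde M(\sup_i|g_i|)$; all this uniformly in the choice, by Lemma 3. Interpolate with $\frac1s=\frac{1-\theta}a$ and $\frac1q=\frac{1-\theta}a+\frac\theta b=\frac1s+\frac\theta b$. Here $\theta=1-\frac as$, which for $a>1$ close to $1$ exceeds $\frac1q-\frac1s$, because $1-\frac1s>\frac1q-\frac1s$. So $b>1$, and we get boundedness on $L^q(\ell^s)$, which is (a).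

*Inequality (b).* Let $w\ge0$. The maximal cells of level $J$ with $|Q|^{-1}\int_Qh>t$ are disjoint, and for each, $w(Q)\le t^{-1}\frac{w(Q)}{|Q|}\int_Qh\le t^{-1}\int_QhN_Jw$. So $w\{N_Jh>t\}\le t^{-1}\int hN_Jw$. Apply this to $h1_{\{h>t/2\}}$ at height $t/2$, noting $\{N_Jh>t\}\subset\{N_J(h1_{\{h>t/2\}})>t/2\}$, and integrate against $2t\,dt$:
$$\int(N_Jh)^2w\le\int_0^\infty4\int_{\{h>t/2\}}hN_Jw\,dt=8\int h^2N_Jw\le8\int h^2\tilde Mw.$$
Sum over $J$ with $h=h_J$, and use Hölder with exponents $\rho'/2>1$ and $(\rho'/2)'$ and the boundedness of $\tilde M$ on $L^{(\rho'/2)'}$. Taking the supremum over $\|w\|_{(\rho'/2)'}\le1$ gives (b). $\square$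

**Step 1: it suffices to treat $|f|\le1_F$.** We reduce Theorem B to the claim: for $1<q<\infty$, every measurable $F$ with $|F|>0$ and every $f$ with $|f|\le1_F$,
$$|\{S^*f>y\}|\le C_q\,y^{-q}|F|\qquad(y>0).$$
Given $q$, take $q_0=\frac{1+q}2<q<q_1=2q$. For $f\in L^q$ put $F_j=\{2^{j-1}<|f|\le2^j\}$ and $f_j=2^{-j}f1_{F_j}$, so $|f_j|\le1_{F_j}$ and $f=\sum_j2^jf_j$ in $L^1$. Each $S_n$ involves finitely many coefficients, so $S_nf=\sum_j2^jS_nf_j$ pointwise and $S^*f\le\sum_j2^jS^*f_j$. Let $w_\mu=c_\varepsilon2^{-\varepsilon|\mu|}$ with $\sum_{\mu\in\mathbb Z}w_\mu=1$. If $S^*f(x)>2^i$, then $2^jS^*f_j(x)>w_{i-j}2^i$ for some $j$. Hence, by the claim for $q_0$ and $q_1$,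
$$\sum_i2^{iq}|\{S^*f>2^i\}|\le C\sum_j2^{jq}|F_j|\sum_{\mu\in\mathbb Z}2^{\mu q}\min\big((w_\mu2^\mu)^{-q_0},(w_\mu2^\mu)^{-q_1}\big).$$
Use $q_1$ for $\mu\ge0$ and $q_0$ for $\mu<0$: the terms are at most $C2^{\mu(q-q_1+\varepsilon q_1)}$ and $C2^{-|\mu|(q-q_0-\varepsilon q_0)}$, summable for $\varepsilon=\varepsilon(q)$ small. The left side is at least $2^{-q}\|S^*f\|_q^q$ (its finiteness shows $S^*f<\infty$ a.e.), and $\sum_j2^{jq}|F_j|\le2^q\|f\|_q^q$. So $\|S^*f\|_q\le C_q\|f\|_q$, and a.e. convergence follows from the reduction in Section 2.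

**Step 2: set-up for the claim.** We run Sections 7–9 away from the set where $F$ is too dense. Let $E=\{\max_{n<m_N}|S_nf|>y\}$, $|E|>0$, $n(x)$ an $\mathcal F_N$-measurable maximizing index, $\eta=\min(1,|F|/|E|)$, $\rho\in(1,2)$, $r=\frac{1+\rho}2\in(1,\rho)$. If $|F|<|E|$ put $H=\{\tilde M1_F>60\eta\}$; by Lemma 3, $|H|\le\frac{30|F|}{60\eta}=\frac12|E|$. If $|F|\ge|E|$ put $H=\emptyset$. Let $E'=E\setminus H$. Then $|E'|\ge\frac12|E|$, and $E'$ is a union of rank-$N$ cylinders since $\tilde M1_F$ is $\mathcal F_N$-measurable. Use Sections 7–9 with $E'$ in place of $E$, $\mathcal E=|E|$ and $B=(|F|/|E|)^{1/2}$, so that $\|f\|_2^2\le|F|=B^2\mathcal E$, and with $\mathcal U_0=\{R:Q\not\subset H\}$. This is an up-set containing every $R$ with $E'_R\ne\emptyset$, and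
$$\frac1{|Q|}\int_{3Q}1_F\le60\eta\qquad(R\in\mathcal U_0).\tag{11}$$
For $|F|<|E|$ this holds because $Q$ contains a point outside $H$; for $\eta=1$ it follows from $|3Q|\le5|Q|$. Inequality (10), with $E'$, and Lemma 6 hold as before.

**Lemma 7.** In this situation the bracket in (10) is also at most $C_\rho\,\eta^{1/\rho}|Q_T|$.

*The sparse term.* We realize the $F'_{\mathbf P}$ as martingale differences of one function. Let $c_J=\min\omega_J^T$ as before, $g=f\,\overline{W_{c_{J_T}}}1_{Q_T}$ and $u_J=e(-\sum_{J_T<j\le J}\alpha_j^Tx_j/p_j)$, so $\overline{W_{c_{J_T}}}=u_J\overline{W_{c_J}}$. For $J>J_T$, on the cylinder $I$ of a level-$J$ member $\mathbf P$ of $\mathbf M_T$ we have $E_Jg=u_JF_{\mathbf P}$. Since $\omega_{J-1}^T=\omega_J^T(\alpha_J^T)$, (3) gives $E_{J-1}g=u_{J-1}\hat F_{\mathbf P}(\alpha_J^T)=u_Je_{\alpha_J^T}(x_J)\hat F_{\mathbf P}(\alpha_J^T)$. So $(E_J-E_{J-1})g=u_JF'_{\mathbf P}$ on $I$. By Burkholder and (11) for $R_T$ (recall $Q_T\subset3Q_T$),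
$$\Big\|\Big(\sum_{\mathbf M_T}|F'_{\mathbf P}|^21_I\Big)^{1/2}\Big\|_\rho\le C_\rho\|f1_{Q_T}\|_\rho\le C_\rho\,\eta^{1/\rho}|Q_T|^{1/\rho}.$$
By Lemma 4, $\|(\sum_{\mathbf M_T}A_{\mathbf P}^2)^{1/2}\|_\rho\le C_\rho\,\eta^{1/\rho}|Q_T|^{1/\rho}$, and Hölder gives $\int_{Q_T}\max_{\mathbf M_T}A_{\mathbf P}\le C_\rho\,\eta^{1/\rho}|Q_T|$.

*The martingale term.* Since $\sigma_{\alpha_J^T}e_{\alpha_J^T}=0$, $\sigma_{\alpha_J^T}F_{\mathbf P}=\sigma_{\alpha_J^T}F'_{\mathbf P}$, so $|\Phi_J|\le2VF'_{\mathbf P}\le2C_0A_{\mathbf P}$ on $I$ by (5) and (6). By Doob and Burkholder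
$$\|Y_T^*\|_{L^\rho(Q_T)}\le C_\rho\Big\|\Big(\sum|\Phi_J|^2\Big)^{1/2}\Big\|_\rho\le C_\rho\,\eta^{1/\rho}|Q_T|^{1/\rho},$$
and Hölder bounds $\int_{Q_T}Y_T^*$.

*The term $\kappa_T$.* If $c_{\mathbf P}\ne0$, then $\mathbf P\in\mathcal U_0$, and by (3) and (11), with $3I=I$, $|c_{\mathbf P}|\le|I|^{-1}\int_I|f|\le60\eta\le60\eta^{1/\rho}$. For $(Q,\omega_T)\in T$ we have $|F_{\mathbf P_T}|\le E_{J_T}1_F\le1$, so $\langle F_{\mathbf P_T}\rangle_{r,3Q}^r\le|3Q|^{-1}\int_{3Q}1_F\le60\eta$ and $\langle F_{\mathbf P_T}\rangle_{r,3Q}\le60\eta^{1/r}\le60\eta^{1/\rho}$, as $r<\rho$ and $\eta\le1$. $\square$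

**Step 3: summation.** By (10) and Lemmas 5, 6, 7,
$$\tfrac12y|E|\le\int_{E'}|S_{n(x)}f|\le C_\rho|E|\sum_{k\in\mathbb Z}\min(1,2^{2k})\,2^{-2k}\min(2^kB,\eta^{1/\rho}).\tag{12}$$
We show $y\le C_q(|F|/|E|)^{1/q}$ in three cases.

*$|F|\ge|E|$.* Take $\rho=\frac32$. Here $\eta=1$, $B\ge1$. The terms $k\ge0$ are at most $2^{-2k}$. The terms $k<0$ are $\min(2^kB,1)$: at most $\log_2B$ of them have $2^kB\ge1$, and the others form a geometric series with sum at most $2$. So
$$y\le C(1+\log B)\le C\log(e|F|/|E|)\le C_q(|F|/|E|)^{1/q}$$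
for every $q\in(1,\infty)$.

*$|F|<|E|$, $1<q<2$.* Take $\rho=\frac{1+q}2\in(1,q)$. Here $B=\eta^{1/2}$. The terms $k\ge0$ are at most $2^{-2k}\eta^{1/\rho}$. The terms $k<0$ are $\min(2^k\eta^{1/2},\eta^{1/\rho})$: at most $(\frac1\rho-\frac12)\log_2\frac1\eta$ of them have $2^k\eta^{1/2}\ge\eta^{1/\rho}$, and the others sum to at most $2\eta^{1/\rho}$. So $y\le C_q\eta^{1/\rho}\log(e/\eta)\le C_q\eta^{1/q}$, because $\frac1\rho>\frac1q$.

*$|F|<|E|$, $q\ge2$.* Theorem A gives $|E|\le C|F|/y^2$, so $y\le C(|F|/|E|)^{1/2}\le C(|F|/|E|)^{1/q}$, the ratio being less than $1$.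

In all cases $|E|\le C_q\,y^{-q}|F|$ (with a new constant $C_q$), uniformly in $N$ and $P$. Letting $N\to\infty$ proves the claim of Step 1, and with it Theorem B. $\blacksquare$
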